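\title{The growth rate of the largest principal evaluation of a Schubert polynomial}

\begin{abstract}
Let $u(n)$ be the maximum of $\mathfrak S_w(1,\dots,1)$ over all permutations $w\in S_n$, where $\mathfrak S_w$ is the Schubert polynomial. We prove that $\lim_{n\to\infty} n^{-2}\log_2 u(n)$ exists, as conjectured by Stanley. The same holds for the evaluation at $(x,\dots,x)$ for every $x>0$, and the limit is given by a variational formula over the density of inversions. The key step is an approximate supermultiplicativity for the number of reduced pipe dreams: $k^2$ nearly independent copies of the pipe dreams of size $n$ fit into pipe dreams of size $(1+\varepsilon)kn$. It is proved by a regularity decomposition of a pipe dream into blocks in which most wires are straight, followed by an explicit rerouting of the wires between the copies.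
\end{abstract}

\section{Introduction}\label{sec:intro}

For a permutation $w\in S_n$ let $\ell(w)$ be its number of inversions, let $s_i=(i,\,i+1)$, and let $w_0=n\,(n-1)\cdots 1$ be the longest permutation. For a polynomial $f$ put $\partial_i f=(f-s_if)/(x_i-x_{i+1})$, where $s_if$ is $f$ with $x_i$ and $x_{i+1}$ swapped. The Schubert polynomials $\mathfrak S_w(x_1,\dots,x_{n-1})$ of Lascoux and Sch\"utzenberger are defined by
\[
\mathfrak S_{w_0}=x_1^{n-1}x_2^{n-2}\cdots x_{n-1},\qquad \mathfrak S_{ws_i}=\partial_i\mathfrak S_w\quad\text{whenever }\ell(ws_i)<\ell(w).
\]
Each step lowers both the degree and the length by one, so $\mathfrak S_w$ is homogeneous of degree $\ell(w)$. For $n=3$ the recursion gives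
\[
\mathfrak S_{321}=x_1^2x_2,\quad \mathfrak S_{231}=x_1x_2,\quad \mathfrak S_{312}=x_1^2,\quad \mathfrak S_{213}=x_1,\quad \mathfrak S_{132}=x_1+x_2,\quad \mathfrak S_{123}=1 .
\]

The value $\mathfrak S_w(1,\dots,1)$ has a combinatorial meaning. Let $\Delta_n=\{(i,j): i,j\ge1,\ i+j\le n\}$ be the staircase, with $i$ the row and $j$ the column. Attach the letter $s_{i+j-1}$ to the cell $(i,j)$, and read the cells of a subset $D\subset\Delta_n$ row by row from the top, each row from right to left. The set $D$ is a \emph{reduced pipe dream} (or rc-graph) of $w$ if the product of this \emph{reading word} is $w$ and $|D|=\ell(w)$. We use the standard fact that $\mathfrak S_w(1,\dots,1)$ is the number of reduced pipe dreams of $w$. For example, the reading word of $\Delta_3$ is $s_2s_1s_2$. Seven of its eight subsets are reduced pipe dreams, the exception being $\{(1,2),(2,1)\}$ with word $s_2s_2$; the sets $\{(1,2)\}$ and $\{(2,1)\}$ are the two reduced pipe dreams of $s_2=132$.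

How large can this number be? Put
\[
u(n)=\max_{w\in S_n}\mathfrak S_w(1,\dots,1),
\]
so that $u(1)=u(2)=1$ and $u(3)=2$. Since $\Delta_n$ has $\binom n2$ cells, $\log_2u(n)<n^2/2$. In the other direction, Example~\ref{ex:lower} shows that $u(4a)\ge2^{a^2}$, and $u$ is nondecreasing because a reduced pipe dream in $\Delta_n$ is also one in $\Delta_{n+1}$. So $n^2$ is the right scale, and $n^{-2}\log_2u(n)$ stays between $\frac1{16}-o(1)$ and $\frac12$. Stanley (2017) conjectured that this quantity converges; we take the problem from \cite{ipam}. The conjecture is true.

\begin{theorem}\label{thm:main}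
The limit $c=\lim_{n\to\infty}\dfrac{\log_2u(n)}{n^2}$ exists.
\end{theorem}

From now on $\log$ is the natural logarithm. The proof keeps track of the number of inversions, and this gives a finer statement.

\begin{theorem}\label{thm:refined}
\begin{itemize}
\item[(a)] For every $x>0$ the limit $\lim_{n\to\infty}n^{-2}\log\max_{w\in S_n}\mathfrak S_w(x,\dots,x)$ exists.
\item[(b)] For $\lambda\in[0,\frac12]$ and $\delta>0$ let
\[
M_n(\lambda,\delta)=\max\{\mathfrak S_w(1,\dots,1): w\in S_n,\ |\ell(w)-\lambda n^2|\le\delta n^2\}.
\]
Then
\[
\lim_{\delta\to0}\limsup_{n\to\infty} n^{-2}\log M_n(\lambda,\delta)=\lim_{\delta\to0}\liminf_{n\to\infty} n^{-2}\log M_n(\lambda,\delta)=:f(\lambda)\in\Big[0,\frac{\log2}2\Big],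
\]
and the limit in (a) equals $\max_{0\le\lambda\le1/2}\big(f(\lambda)+\lambda\log x\big)$.
\end{itemize}
\end{theorem}

In particular, taking $x=1$, we have $c=\frac1{\log2}\max_{0\le\lambda\le1/2}f(\lambda)$. The argument gives the existence of these quantities, not their values.

One would guess that the limit exists because $\log u(n)$ is an entropy: it counts fillings of a region of area about $n^2/2$. If the fillings were constrained by local rules, one would tile a large region by independent copies of a small one and obtain $\log u(kn)\gtrsim k^2\log u(n)$, which forces convergence. But reducedness is not a local rule. A pipe dream is a wiring diagram, and it is reduced when no two wires cross twice, however far apart the two crossings are. Our main tool, Proposition~\ref{prop:blowup}, says that the tiling inequality holds nevertheless, up to small errors.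

Section~\ref{sec:wires} sets up wiring diagrams, and Section~\ref{sec:limits} states the inequality and derives both theorems from it. Section~\ref{sec:idea} shows the idea of its proof on a $2\times2$ block and gives the plan, which Sections~\ref{sec:clocks}--\ref{sec:count} carry out.

\section{Pipe dreams as wiring diagrams}\label{sec:wires}

\subsection*{Cells, edges and wires}
A \emph{cell} is a pair $(i,j)\in\mathbb Z^2$, drawn as a unit square, with the row $i$ increasing downward and the column $j$ increasing to the right. A \emph{configuration} is a finite set $C$ of cells, called \emph{crosses}; all other cells are \emph{elbows}. The left and bottom edges of a cell are its \emph{inputs}, the top and right edges its \emph{outputs}. A cross joins left to right and bottom to top; an elbow joins left to top and bottom to right (Figure~\ref{fig:cells}). The joined edges form \emph{wires}, which run up and to the right.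

It is convenient to turn the picture by 45 degrees. The cell $(i,j)$ has \emph{position} $x=i+j-1$ and \emph{time} $t=j-i$, so that
\begin{equation}\label{eq:ij}
i=\tfrac12(x+1-t),\qquad j=\tfrac12(x+1+t),
\end{equation}
and cells correspond bijectively to pairs $(x,t)$ with $x+t$ odd. We give the left edge of this cell position $x$ and time $t$, and its bottom edge position $x+1$ and time $t$. The top edge of $(i,j)$ is the bottom edge of $(i-1,j)$, so it has position $x$ and time $t+1$; the right edge is the left edge of $(i,j+1)$, so it has position $x+1$ and time $t+1$. Thus, in the step from time $t$ to time $t+1$, the cell acts on the two positions $x$ and $x+1$, which it is said to \emph{touch}: an elbow keeps them and a cross swaps them. For every $(c,t)\in\mathbb Z^2$ there is exactly one edge of position $c$ and time $t$, a left edge if $c+t$ is odd and a bottom edge if $c+t$ is even. Each wire occupies one edge at each time, and its position is constant for $t\to-\infty$ and for $t\to+\infty$. We name a wire by its initial position and let $w_C$ be the permutation of $\mathbb Z$ that maps initial to final positions; $\ell(w_C)$ is its (finite) number of inversions.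

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x/\y in {0/0,6/0.5,8/-0.5} {
 \draw[gray] (\x,\y) rectangle +(1,1);
 \draw[thick] (\x,\y+0.5) -- +(1,0) (\x+0.5,\y) -- +(0,1);}
\foreach \x/\y in {2.5/0,5/0.5,5/-0.5,6/-0.5,8/0.5,9/0.5,9/-0.5} {
 \draw[gray] (\x,\y) rectangle +(1,1);
 \draw[thick] (\x,\y+0.5) arc (-90:0:0.5) (\x+0.5,\y) arc (180:90:0.5);}
\foreach \x in {0,2.5} {
 \node[left] at (\x,0.5) {\small $x$}; \node[below] at (\x+0.5,0) {\small $x+1$};
 \node[above] at (\x+0.5,1) {\small $x$}; \node[right] at (\x+1,0.5) {\small $x+1$};}
\end{tikzpicture}
\caption{Left: a cross and an elbow of position $x$, with the positions of their edges; wires enter on the left and bottom and leave on the top and right. Right: two fillings of a $2\times2$ block, each with one cross, that join the boundary edges in the same way.}\label{fig:cells}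
\end{figure}

The relative order of two wires changes exactly when they meet at a cross. So two wires cross an odd number of times if they form an inversion of $w_C$, and an even number of times otherwise. Since $|C|$ is the total number of crossings, $\ell(w_C)\le|C|$, with equality if and only if no two wires cross twice. In that case $C$ is called \emph{reduced}. A translation $(x,t)\mapsto(x+c_0,t+t_0)$ with $c_0+t_0$ even maps cells to cells and changes neither $|C|$ nor $\ell(w_C)$.

We record how wires enter and leave the quadrant $\{i,j\ge1\}$. The left edge of $(p,1)$ has position $p$ and time $1-p$, and the top edge of $(1,j_0)$ has position $j_0$ and time $j_0$. By \eqref{eq:ij},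
\begin{equation}\label{eq:quadrant}
\begin{array}{l}
\text{a cell touching position $p$ at a time $t\le-p$ has $j\le0$;}\\
\text{a cell touching position $j_0$ at a time $t\ge j_0$ has $i\le0$.}
\end{array}
\end{equation}
Let $D\subset\Delta_n$. Its crosses have positions in $[1,n-1]$, so the wires $1,\dots,n$ stay at positions in $[1,n]$. By \eqref{eq:quadrant}, wire $p\le n$ enters the quadrant through the left edge of $(p,1)$ and leaves it through the top edge of $(1,w_D(p))$.

\begin{lemma}\label{lem:word}
For $D\subset\Delta_n$, the permutation $w_D$ is the product of the reading word of $D$. Hence the reduced configurations in $\Delta_n$ are exactly the reduced pipe dreams of the elements of $S_n$.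
\end{lemma}

\begin{proof}
By definition $w_D$ is the product of the letters $s_x$ of the crosses written in order of decreasing time, the rightmost factor acting first; distinct crosses with equal times have positions of the same parity and commute. Let $(i,j)$ and $(i',j')$ be crosses with $|x-x'|\le1$ and $t>t'$. Then $i'-i=\frac12\big((x'-x)+(t-t')\big)\ge0$, and if $i'=i$ then $j'<j$. So the later cell also comes first in the reading word. The two words therefore order every pair of cells with $|x-x'|\le 1$ in the same way, and one is sorted into the other by swapping adjacent commuting letters.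
\end{proof}

\subsection*{Two elementary tools}
The first tool replaces the rigid requirement ``reduced'' by the flexible one ``few more crosses than inversions''.

\begin{lemma}[Pruning]\label{lem:prune}
Every configuration $C$ contains a reduced configuration $C'$ with $w_{C'}=w_C$. Consequently $|C\setminus C'|=|C|-\ell(w_C)$.
\end{lemma}

\begin{proof}
If $C$ is not reduced, some two wires cross at two cells. Replace both crosses by elbows. The two wires exchange the parts of their trajectories between the two cells and nothing else changes, so the permutation is the same and the number of crosses drops. Iterate.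
\end{proof}

\begin{lemma}[Realization]\label{lem:realize}
Every $v\in S_\omega$ equals $w_C$ for some $C\subset\Delta_\omega$. The cells of $\Delta_\omega$ number fewer than $\omega^2/2$, touch only the positions $1,\dots,\omega$, and have times in $[-(\omega-2),\omega-2]$.
\end{lemma}

\begin{proof}
The product $s_cs_{c-1}\cdots s_1$ maps $1$ to $c+1$. With $c_1=v(1)-1\le\omega-1$, the permutation $(s_{c_1}\cdots s_1)^{-1}v$ fixes $1$ and permutes $2,\dots,\omega$. By induction $v=(s_{c_1}\cdots s_1)(s_{c_2+1}\cdots s_2)(s_{c_3+2}\cdots s_3)\cdots$ with $0\le c_i\le\omega-i$. This is the reading word of $\{(i,j):1\le j\le c_i\}\subset\Delta_\omega$. The last sentence is read off from the definition of $\Delta_\omega$.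
\end{proof}

\subsection*{Removing the maximum}
Let $T_{n,\ell}$ be the number of reduced $D\subset\Delta_n$ with $|D|=\ell$, and let $T_n=\sum_\ell T_{n,\ell}$. By Lemma~\ref{lem:word}, $T_{n,\ell}$ is the sum of $\mathfrak S_w(1,\dots,1)$ over the $w\in S_n$ of length $\ell$. Every $\ell\in[0,\binom n2]$ is the length of some $w\in S_n$ (sort $w_0$ by adjacent transpositions), and $w$ has a reduced pipe dream by Lemmas~\ref{lem:realize} and~\ref{lem:prune}. Hence, for $0\le\ell\le\binom n2$,
\begin{equation}\label{eq:basic}
\frac{T_{n,\ell}}{n!}\le\max_{w\in S_n,\ \ell(w)=\ell}\mathfrak S_w(1,\dots,1)\le T_{n,\ell},\qquad 1\le T_{n,\ell}\le2^{n^2/2},\qquad T_{n,\ell}\le T_{n+1,\ell}.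
\end{equation}
Since $\log n!=o(n^2)$, the maximizing permutation plays no role at the scale $n^2$: it suffices to count all reduced configurations with a given number of crosses.

\section{The blow-up inequality and the limits}\label{sec:limits}

\begin{proposition}\label{prop:blowup}
For every $\varepsilon\in(0,1)$ there are integers $Z$ and $n_0$ such that for all $n\ge n_0$ with $Z\mid n$, all $k\ge1$ with $Z\mid k$, and all $\ell$ with $T_{n,\ell}>0$, there is $\ell'$ with $|\ell'-k^2\ell|\le\varepsilon k^2n^2$ and
\[
T_{N,\ell'}\ \ge\ e^{-\varepsilon k^2n^2}\,T_{n,\ell}^{\,k^2},\qquad N=\lfloor(1+\varepsilon)kn\rfloor .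
\]
\end{proposition}

In words: one large size $n$ at which the entropy per unit area is nearly as high as the limsup forces nearly the same entropy, at nearly the same density of crosses, at all much larger sizes. The divisibility conditions cost nothing because $T_{n,\ell}$ is monotone in $n$. We make this precise. For $\lambda\in[0,\frac12]$ and $\delta>0$ put
\[
t_n(\lambda,\delta)=n^{-2}\log\max\big\{T_{n,\ell}:0\le\ell\le\tbinom n2,\ |\ell-\lambda n^2|\le\delta n^2\big\}.
\]
Some integer in $[0,\binom n2]$ lies within $\max(1,n/2)$ of $\lambda n^2$, so $t_n(\lambda,\delta)$ is defined for $n\ge1/\delta$. Let $f^+_\delta(\lambda)$ and $f^-_\delta(\lambda)$ be its limsup and liminf as $n\to\infty$. Both are nondecreasing in $\delta$, and $0\le f^-_\delta\le f^+_\delta\le\frac{\log2}2$ by \eqref{eq:basic}.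

\begin{lemma}\label{lem:transfer}
For $\lambda\in[0,\frac12]$ and $\delta\in(0,1)$ we have $f^-_{2\delta}(\lambda)\ge f^+_\delta(\lambda)$.
\end{lemma}

\begin{proof}
Write $f^+=f^+_\delta(\lambda)$ and assume $f^+>0$. Let $0<\varepsilon<\min(\delta/4,f^+/3)$ and take $Z,n_0$ from Proposition~\ref{prop:blowup}. Choose $n_1\ge\max(n_0,2Z/\varepsilon)$ and $\ell$ with $|\ell-\lambda n_1^2|\le\delta n_1^2$ and $\log T_{n_1,\ell}\ge(f^+-\varepsilon)n_1^2$. Let $n$ be the least multiple of $Z$ with $n\ge n_1$. Then $n^2-n_1^2\le2Zn\le\varepsilon n^2$, so
\[
|\ell-\lambda n^2|\le(\delta+\varepsilon)n^2,\qquad \log T_{n,\ell}\ge\log T_{n_1,\ell}\ge(f^+-\varepsilon)(1-\varepsilon)n^2\ge(f^+-2\varepsilon)n^2 .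
\]
Keep $n$ fixed. For large $N$ let $k$ be the largest multiple of $Z$ with $(1+\varepsilon)kn\le N$. Then $kn/N\to(1+\varepsilon)^{-1}$ as $N\to\infty$, and $(1+\varepsilon)^{-2}\ge1-2\varepsilon$, so $(1-3\varepsilon)N^2\le k^2n^2\le N^2$ for $N$ large. The proposition and monotonicity in the size give $\ell'$ with
\[
\log T_{N,\ell'}\ge k^2n^2(f^+-3\varepsilon)\ge(1-3\varepsilon)(f^+-3\varepsilon)N^2
\]
and $|\ell'-\lambda k^2n^2|\le(\delta+2\varepsilon)k^2n^2$. As $\lambda\le\frac12$, it follows that $|\ell'-\lambda N^2|\le(\delta+2\varepsilon)N^2+\frac32\varepsilon N^2\le2\delta N^2$. Hence $f^-_{2\delta}(\lambda)\ge(1-3\varepsilon)(f^+-3\varepsilon)$. Let $\varepsilon\to0$.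
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $\delta\ge\frac12$ and $\lambda=0$ the condition $|\ell-\lambda n^2|\le\delta n^2$ holds for every $\ell\in[0,\binom n2]$. So Lemma~\ref{lem:transfer} with $\delta=\frac12$ says that the liminf of $n^{-2}\log\max_\ell T_{n,\ell}$ is at least its limsup. By \eqref{eq:basic}, $\log u(n)$ differs from $\log\max_\ell T_{n,\ell}$ by at most $\log n!=o(n^2)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(b), first statement. By \eqref{eq:basic}, $n^{-2}\log M_n(\lambda,\delta)=t_n(\lambda,\delta)+o(1)$, so the limsup and liminf in the theorem are $f^\pm_\delta(\lambda)$. They are monotone in $\delta$ and lie in $[0,\frac{\log 2}2]$, so their limits as $\delta\to0$ exist and lie in this interval. The limits agree because $f^+_\delta\le f^-_{2\delta}\le f^+_{2\delta}$.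

(a) and the formula. By homogeneity $\mathfrak S_w(x,\dots,x)=x^{\ell(w)}\mathfrak S_w(1,\dots,1)$, so by \eqref{eq:basic} it suffices to find the limit of $a_n=n^{-2}\log\max_\ell x^\ell T_{n,\ell}$. Let $\Phi(\lambda)=f(\lambda)+\lambda\log x$ on $[0,\frac12]$.

For fixed $\lambda$ and $\delta>0$, restricting the maximum to $|\ell-\lambda n^2|\le\delta n^2$ gives $a_n\ge t_n(\lambda,\delta)+\lambda\log x-\delta|\log x|$. Letting $n\to\infty$ and then $\delta\to0$ gives $\liminf a_n\ge\Phi(\lambda)$, hence $\liminf a_n\ge\sup\Phi$.

Conversely, let $\epsilon>0$. For each $\lambda$ choose $\delta_\lambda\in(0,\epsilon)$ with $f^+_{\delta_\lambda}(\lambda)\le f(\lambda)+\epsilon$, and cover the compact interval $[0,\frac12]$ by finitely many intervals $(\lambda-\delta_\lambda,\lambda+\delta_\lambda)$, $\lambda\in F$. Every $\ell/n^2$ lies in one of them, so $a_n\le\max_{\lambda\in F}\big(t_n(\lambda,\delta_\lambda)+\lambda\log x\big)+\epsilon|\log x|$, and $\limsup a_n\le\sup\Phi+\epsilon+\epsilon|\log x|$. Thus $a_n\to\sup\Phi$.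

Finally, $f$ is upper semicontinuous: if $\lambda_\nu\to\lambda$ and $\delta>0$, then $f(\lambda_\nu)\le f^+_{\delta/2}(\lambda_\nu)\le f^+_\delta(\lambda)$ as soon as $|\lambda_\nu-\lambda|\le\delta/2$, so $\limsup_\nu f(\lambda_\nu)\le f(\lambda)$. An upper semicontinuous function on a compact interval attains its supremum.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:blowup}.

\section{Cabling, tiling, and the smallest example}\label{sec:idea}

We want about $T_{n,\ell}^{k^2}$ reduced configurations of size about $kn$. Placing $k$ configurations side by side, the $a$-th one shifted by $(a-1)n$ columns, uses disjoint sets of wires and gives only $T_{kn}\ge T_n^{\,k}$. To reach the exponent $k^2$, each wire has to pass through many copies. There are two natural ways to enlarge a picture by the factor $k$, and each achieves half of what we need.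

\subsection*{Cabling}
Replace each cell by a $k\times k$ array of cells of the same type. Number the rows of an array from the top and the columns from the left.

\begin{lemma}\label{lem:cable}
A $k\times k$ array of crosses joins the $c$-th left edge to the $c$-th right edge and the $c$-th bottom edge to the $c$-th top edge. A $k\times k$ array of elbows joins the $c$-th left edge to the $c$-th top edge and the $c$-th bottom edge to the $c$-th right edge.
\end{lemma}

\begin{proof}
In an array of crosses all wires are straight. In an array of elbows, the wire from the $c$-th left edge enters the cells $(c,1),(c-1,2),\dots,(1,c)$ from the left and leaves through the top of $(1,c)$; the wire from the $c$-th bottom edge enters $(k,c),(k-1,c+1),\dots,(c,k)$ from below and leaves through the right edge of $(c,k)$.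
\end{proof}

So each wire $p$ of $D\subset\Delta_n$ becomes a cable of $k$ strands $(p,1),\dots,(p,k)$, running from $(p-1)k+c$ to $(w_D(p)-1)k+c$. Each inversion of $w_D$ produces $k^2$ inversions. If $D$ is reduced with $\ell$ crosses, the cabled configuration lies in $\Delta_{kn}$, has $k^2\ell$ crosses and at least $k^2\ell$ inversions, and is reduced. Cabling has the right global routing but creates no entropy: it yields one configuration for each $D$.

\subsection*{Tiling}
Cut $D$ into $m\times m$ blocks, and replace each block $b$ by $k\times k$ tiles, each filled independently with any filling of $b$ that has the same number of crosses and joins the boundary edges of $b$ in the same way. This raises the number of choices to the power $k^2$, but it destroys the routing.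

\begin{example}\label{ex:two}
Let $b$ be the $2\times2$ block of Figure~\ref{fig:cells}, with its two fillings $\{(1,2)\}$ and $\{(2,1)\}$. Write $l_1,l_2$ and $r_1,r_2$ for the left and right edges, from the top, and $b_1,b_2$ and $t_1,t_2$ for the bottom and top edges, from the left. Both fillings route
\[
l_2\to r_1\ \ (\text{type H}),\qquad b_1\to t_2\ \ (\text{type V}),\qquad l_1\to t_1,\ \ b_2\to r_2\ \ (\text{type D}).
\]
Tile a $2k\times2k$ square by $k^2$ such fillings. The cross in the tile $(\alpha,\beta)$ has position $2(\alpha+\beta)-2$, which is even. So all $k^2$ letters commute, they take only $2k-1$ values, and the permutation has at most $2k-1$ inversions: the same pairs of wires cross again and again. The reason is that a wire of type H leaves a tile at $r_1$, enters the next tile at $l_1$, and has become a wire of type D. It forgets its direction.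

Now suppose that on every interior side of a tile we insert an \emph{adapter} that swaps the two edges. It sends $r_1$ to $l_2$, $r_2$ to $l_1$, $t_2$ to $b_1$ and $t_1$ to $b_2$, so every wire keeps its type. The $k$ wires of type H cross the square from the left side to the right side, and the $k$ wires of type V cross it from the bottom to the top. Positions on the left side are smaller than on the bottom side, and positions on the right side are larger than on the top side, so these wires form $k^2$ inversions, one for each cross in the tiles. All $2^{k^2}$ choices of fillings give the same routing.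
\end{example}

The example also shows what remains to be done. The adapters need space, and they use about $2k^2$ further crosses, which is not negligible here. Moreover, the tiled square does not route its boundary like the cabled block: the cable of type H runs from the lower half of the left side to the upper half of the right side, whereas the wires of type H above are spread evenly and stay in their row of tiles. All three defects disappear if the block is large and \emph{regular}: its wires fall into boundedly many types according to their direction, wires are nearly straight, and each type is evenly spread along the sides. Then an adapter has to permute only short windows of $m/z$ edges, with $z$ large. It costs a fraction $1/z$ of the area and displaces wires little, so a wire through the tiled square is again nearly straight and leaves near the place where a strand of the cable would leave.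

\subsection*{Plan of the proof}
Section~\ref{sec:clocks} creates room for adapters. Section~\ref{sec:regular} finds, for each $D$, a scale $m$ at which most blocks are regular, and fixes by pigeonhole one model $D_0$ whose regular blocks carry almost all the entropy. Section~\ref{sec:build} builds the enlarged configuration: regular blocks are tiled, the others are cabled, and at the sides of the blocks all strands are brought back to the places they would have in the cabling of $D_0$. Section~\ref{sec:route} shows that this is possible in a regular block; the few strands that do not follow the pattern travel on reserved lanes. The result has at least the $k^2\ell$ inversions of the cabling and few more than $k^2\ell$ crosses, and in Section~\ref{sec:count} pruning makes it reduced at a small cost in entropy.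

\section{Clocks and adapters}\label{sec:clocks}

An adapter has to be inserted between two adjacent cells. In the coordinates $(x,t)$ this is easy: keep the positions and delay the later cells. We design a configuration in one copy of $\mathbb Z^2$, the \emph{grid}, and then move it to a second copy, the \emph{plane}. For a grid edge $e$ let $e^-$ be the grid cell of which it is an output and $e^+$ the grid cell of which it is an input; $e^+$ is the right or upper neighbor of $e^-$.

A \emph{clock} is a function $\mathcal T$ from grid cells to $\mathbb Z$ such that $\mathcal T(y)$ has the parity of the time of $y$ and $\mathcal T(e^+)>\mathcal T(e^-)$ for every grid edge $e$. The grid cell $y$ is \emph{placed} at the plane cell with the same position as $y$ and with time $\mathcal T(y)$. An integer $t$ is \emph{idle} for $e$ if $\mathcal T(e^-)<t<\mathcal T(e^+)$.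

Fix a position $c$, let $e_\tau$ be the grid edge of position $c$ and time $\tau$, and let $y_\tau=e_\tau^+=e_{\tau+1}^-$. The $y_\tau$ are the grid cells touching $c$, and $\mathcal T(y_\tau)$ is strictly increasing in $\tau$. Therefore:
\begin{equation}\label{eq:dichotomy}
\begin{array}{l}
\text{every integer $t$ either equals $\mathcal T(y)$ for exactly one grid cell $y$ touching $c$,}\\
\text{or is idle for exactly one grid edge of position $c$, and not both.}
\end{array}
\end{equation}

A \emph{window} of size $\omega$ is a set $W$ of $\omega$ consecutive grid edges on one vertical or horizontal line; their positions are consecutive integers $c_0+1,\dots,c_0+\omega$. The window \emph{has room} if some $2\omega$ consecutive integers are idle for all its edges. Let $\psi$ be a permutation of such a window, regarded as an element of $S_\omega$ through the positions. An \emph{adapter} for $\psi$ is a translate, by $c_0$ in position and $t_0$ in time, of a configuration in $\Delta_\omega$ that realizes $\psi$ (Lemma~\ref{lem:realize}), all of whose times are among those $2\omega$ integers. It exists: the times of $\Delta_\omega$ span $2\omega-3$ consecutive values, and the only other condition on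 $t_0$ is that $c_0+t_0$ be even.

Given a plane configuration, we say that a wire \emph{arrives at} the grid edge $e$ if it has the position of $e$ at time $\mathcal T(e^-)+1$, and that it \emph{departs from} $e$ if it has the position of $e$ at time $\mathcal T(e^+)$.

\begin{lemma}\label{lem:retime}
Let $\mathcal T$ be a clock, $C_0$ a grid configuration, $W_1,\dots,W_r$ pairwise disjoint windows with room, and $\psi_i$ a permutation of $W_i$. Let $\psi$ be the permutation of all grid edges that is $\psi_i$ on $W_i$ and the identity elsewhere. Let $C$ consist of the placed crosses of $C_0$ and of one adapter for each $\psi_i$.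
\begin{itemize}
\item[(i)] Distinct grid cells are placed at distinct cells, no placed cell belongs to an adapter, and the adapters are pairwise disjoint.
\item[(ii)] A wire of $C$ that departs from an input $e$ of a grid cell $y$ arrives at the output of $y$ joined to $e$ in $C_0$.
\item[(iii)] A wire of $C$ that arrives at $e$ departs from $\psi(e)$.
\item[(iv)] If all grid cells touching the position of $e$ before $e$ are elbows and no earlier edge of that position lies in a window, then the wire arriving at $e$ has the position of $e$ as its initial position. The same holds with ``after'', ``later'', ``departing from'' and ``final''.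
\end{itemize}
In particular, if there are no windows then $|C|=|C_0|$ and $w_C=w_{C_0}$.
\end{lemma}

\begin{proof}
A placed cell touching $c$ at time $t$ comes from a grid cell $y$ touching $c$ with $\mathcal T(y)=t$. A cell of the adapter of $W_i$ touching $c$ has a time that is idle for the edge of $W_i$ of position $c$. With \eqref{eq:dichotomy} and the disjointness of the windows this gives (i), and it shows that at a time idle for $e$ the position of $e$ can be touched only by a cross of the adapter of the window containing $e$.

(ii) By (i), the plane cell at which $y$ is placed is a cross if and only if $y\in C_0$. It acts at time $\mathcal T(y)$ on the same two positions as $y$, and $\mathcal T(y)=\mathcal T(e^+)=\mathcal T(e'^-)$ for the inputs $e$ and outputs $e'$ of $y$.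

(iii) The steps between arrival at $e$ and departure from $e$ are the times idle for $e$. If $e$ is in no window, the wire does not move. If $e\in W_i$, let $t_1,\dots,t_1+2\omega-1$ be the common idle times used for the adapter. The wire waits at the position of $e$ from time $\mathcal T(e^-)+1\le t_1$ until time $t_1$. During the common idle times only the adapter touches the positions of $W_i$, so at time $t_1+2\omega$ the wire has the position of $\psi(e)$. It waits there until time $\mathcal T(\psi(e)^+)\ge t_1+2\omega$.

(iv) By \eqref{eq:dichotomy}, every time $t\le\mathcal T(e^-)$ is the clock value of an earlier cell, which is an elbow, or is idle for an earlier edge, which has no adapter. So no cross touches the position before the arrival. Reversing time gives the second statement. The last assertion follows by starting with (iv) at an early edge, alternating (iii) and (ii), and ending with (iv).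
\end{proof}

So the wires of $C$ follow the grid routing of $C_0$, except that a wire reaching a window jumps from $e$ to $\psi(e)$. From now on we describe routings in this language. Clocks alone already produce entropy of order $n^2$.

\begin{example}\label{ex:lower}
Let $C_0=\{1,\dots,a\}^2$. Its wires are straight inside the square, so no two cross twice and $C_0$ is reduced. Choose $\epsilon(y)\in\{0,2\}$ arbitrarily for $y\in C_0$, put $\epsilon(y)=0$ otherwise, and let $\mathcal T(i,j)=3(j-i)+\epsilon(i,j)$. This is a clock, since $\mathcal T(e^+)-\mathcal T(e^-)\ge3-2$. The $2^{a^2}$ choices give reduced configurations with the same permutation, and they are distinct because the values $3(j-i)$ at a given position differ by multiples of $6$. By \eqref{eq:ij}, the cell $(i,j)$ is placed in row $2i-j-\epsilon/2\ge1-a$ and column $2j-i+\epsilon/2\ge2-a$, with sum $i+j\le2a$. Adding $a$ to both coordinates moves everything into $\Delta_{4a}$. Hence $u(4a)\ge2^{a^2}$.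
\end{example}

\section{Regularity of a pipe dream}\label{sec:regular}

\subsection*{Parameters}
Let $s\ge100$ be an integer; all losses will tend to $0$ as $s\to\infty$. Put
\[
z=2^{17}s^5,\qquad \xi=\frac1{64s^2},\qquad \eta=z^{-6},\qquad \Lambda=4z^6=\frac4\eta,
\]
\[
\eta_1=\frac\eta{4z},\qquad \eta_2=\Big(\frac\eta{4\Lambda}\Big)^2,\qquad K=\frac{16s}{\eta_2}+1,\qquad J=K\Big(\frac{16s}{\eta_1}\Big)^2,\qquad Z=\Lambda^J .
\]
The numbers $K$, $J/K$ and $Z$ are integers, and $s\mid z\mid\Lambda$. Here $z$ is the number of windows on a side of a block and $2z$ the number of direction types, $\xi$ is a safety margin near two corners of a block, $\eta$ is the proportion of irregular wires, and $\Lambda$ is the ratio of consecutive scales. Let $Z\mid n$ and $Z\mid k$. The \emph{scales} are the integers $d_l=n\Lambda^{-l}$ for the \emph{levels} $0\le l\le J$. Divisibility makes all partitions below exact.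

Let $D\subset\Delta_n$. We need a scale at which wires are straight and evenly spread. No fixed scale works for every $D$, but a bounded increasing quantity cannot increase much at every step, and at a step where it hardly increases the picture looks the same at two scales. We apply this twice, using the identity $\sum_i(y_i-\bar y)^2=\sum_iy_i^2-M\bar y^2$ for numbers $y_1,\dots,y_M$ with mean $\bar y$.

\subsection*{Directions}
Give each edge the coordinates $(u,v)$ of its midpoint: $(j-1,-i+\frac12)$ for the left edge of $(i,j)$ and $(j-\frac12,-i)$ for its bottom edge. In one time step a wire moves by $(1,0)$ or $(0,1)$ through a cross and by $(\frac12,\frac12)$ through an elbow. So $u$ and $v$ never decrease, and $u+v$ increases by exactly $1$. Let $U_p(t)$ be the $u$-coordinate of wire $p$ at time $t$.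

Split $[-n,n)$ into \emph{level-$l$ intervals} of length $d_l$. For $1\le p\le n$ and an integer $t$ in the level-$l$ interval $[t_0,t_1)$ put
\[
\theta_l(p,t)=\frac{U_p(t_1)-U_p(t_0)}{d_l}\in[0,1].
\]
This is the mean direction of the wire during the interval: $1$ is horizontal, $0$ is vertical, and a wire of constant position has direction $\frac12$. For $l<l'$ the increments of $U_p$ telescope, so $\theta_l(p,\cdot)$ is the mean of $\theta_{l'}(p,\cdot)$ over each level-$l$ interval. With $E_l=\frac1{2n^2}\sum_{p=1}^n\sum_{t=-n}^{n-1}\theta_l(p,t)^2\in[0,1]$ we get
\[
E_{l'}-E_l=\frac1{2n^2}\sum_{p,t}\big(\theta_{l'}(p,t)-\theta_l(p,t)\big)^2\ge0 .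
\]
The $J/K$ increments $E_{l+K}-E_l$, $l\in\{0,K,\dots,J-K\}$, have sum at most $1$. Choose $l_1$ in this set with $E_{l_1+K}-E_{l_1}\le K/J=(\eta_1/16s)^2$. By the Cauchy--Schwarz inequality,
\begin{equation}\label{eq:energy}
\sum_{p,t}\big|\theta_{l_1+K}(p,t)-\theta_{l_1}(p,t)\big|\le2n^2\,\frac{\eta_1}{16s}=\frac{\eta_1n^2}{8s}.
\end{equation}
An edge of position in $[1,n]$ and time $t\in[-n,n)$ is occupied by a wire $p\le n$; we denote the edge by $(p,t)$. Its \emph{label} is the least $a\in\{1,\dots,2z\}$ with $\theta_{l_1}(p,t)\le\frac a{2z}$. With $\theta_a^\circ=\frac{a-1/2}{2z}$ we have $|\theta_{l_1}(p,t)-\theta^\circ_a|\le\frac1{4z}$. The label of a wire is constant during each level-$l_1$ interval.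

We compared levels that are $K$ apart so that the block size can be chosen strictly in between: small compared with $d_{l_1}$, so that labels are constant in most blocks, and large compared with $d_{l_1+K}$, so that \eqref{eq:energy} controls the direction of a wire across a block.

\subsection*{Densities}
The \emph{level-$l$ block} $(A,B)$, $1\le A,B\le\Lambda^l$, consists of the cells with row in $((A-1)d_l,Ad_l]$ and column in $((B-1)d_l,Bd_l]$. For a block $b$ let $V_a(b)$, respectively $W_a(b)$, be the number of cells of $b$ whose left, respectively bottom, edge has position at most $n$ and label $a$; such an edge has position in $[1,n]$ and time in $(-n,n)$, so it has a label. Let $\bar V_a(b)$ and $\bar W_a(b)$ be these numbers divided by the area of $b$. Put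
\[
\Psi_l=\frac1{n^2}\sum_{b}d_l^2\sum_a\big(\bar V_a(b)^2+\bar W_a(b)^2\big),
\]
the sum being over level-$l$ blocks. Since $\sum_a\bar V_a(b)\le1$ and $\sum_a\bar W_a(b)\le1$, we have $0\le\Psi_l\le2$. The density in $b$ is the mean of the densities in its level-$(l+1)$ sub-blocks $b'$, so $\Psi_{l+1}-\Psi_l=n^{-2}\sum_b\mathrm{var}(b)$, where
\[
\mathrm{var}(b)=\sum_{b'\subset b}d_{l+1}^2\sum_a\Big[\big(\bar V_a(b')-\bar V_a(b)\big)^2+\big(\bar W_a(b')-\bar W_a(b)\big)^2\Big]\ge0 .
\]
Among the $K-1$ levels $l_1+1,\dots,l_1+K-1$ choose $l_2$ with $\Psi_{l_2+1}-\Psi_{l_2}\le\frac2{K-1}=\frac{\eta_2}{8s}$. Put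
\[
m=d_{l_2},\qquad r=d_{l_2+1}=m/\Lambda,\qquad Q=n/m=\Lambda^{l_2},\qquad \mu=m/z .
\]
Then $d_{l_1}\ge\Lambda m$, $d_{l_1+K}\le r$ and $\Lambda\le Q\le Z$. Since $r$ is an integer, $m\ge\Lambda$, and $\mu$, $m/s$ and $\mu/r=\Lambda/z$ are integers.

\subsection*{Good blocks}
From now on a \emph{block} is a level-$l_2$ block and a \emph{sub-block} is a level-$(l_2+1)$ block. The block $(A,B)$ is \emph{active} if $A+B\le Q+1$. A cell of $(A,B)$ has $i+j\ge(A+B-2)m+2$, while the cells of $\Delta_n$, and the cells of the quadrant visited by the wires $1,\dots,n$, have $i+j\le n+1$. So all these cells lie in active blocks.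

If $A+B\le Q$, the block lies in $\Delta_n$, all edges of its cells have positions in $[1,n]$, and their times are $(B-A-1)m+1,\dots,(B-A+1)m$, which lie in $(-n,n)$. The block $b=(A,B)$ is \emph{good} if
\begin{itemize}
\item[(G1)] $A+B\le Q$;
\item[(G2)] the times $(B-A-1)m+1,\dots,(B-A+1)m$ lie in one level-$l_1$ interval;
\item[(G3)] $\sum|\theta_{l_1+K}(p,t)-\theta_{l_1}(p,t)|\le\eta_1m^2$, the sum being over the inputs $(p,t)$ of the cells of $b$;
\item[(G4)] $\mathrm{var}(b)\le\eta_2m^2$.
\end{itemize}
An active block that is not good is \emph{bad}.

\begin{lemma}\label{lem:fewbad}
There are at most $Q^2/s$ bad blocks.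
\end{lemma}

\begin{proof}
Exactly $Q\le Q^2/\Lambda$ active blocks fail (G1). Consider blocks satisfying (G1). If (G2) fails, then $t^*-1$ and $t^*$ are both in the range of times for some interior endpoint $t^*$ of a level-$l_1$ interval. Such $t^*$ are multiples of $m$, so $t^*/m\in\{B-A,B-A+1\}$. There are fewer than $2n/d_{l_1}\le2Q/\Lambda$ values of $t^*$ and at most $Q$ blocks on each diagonal, so at most $4Q^2/\Lambda$ blocks fail (G2). Each edge is an input of only one cell, so by \eqref{eq:energy} at most $n^2/(8sm^2)=Q^2/(8s)$ blocks fail (G3). Since $\sum_b\mathrm{var}(b)\le\eta_2n^2/(8s)$, at most $Q^2/(8s)$ blocks fail (G4). Finally $5/\Lambda+1/(4s)\le1/s$.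
\end{proof}

Let $b$ be a good block. A wire that leaves $b$ through the top or right side cannot return, so exactly $2m$ wires pass through $b$, one for each edge of the left and bottom sides. By (G1) they are among $1,\dots,n$, and by (G2) each has the same label on all its edges in $b$, from entry to exit. For such a wire $p$ let $\tau_p\le2m$ be the number of cells of $b$ it visits and $(\Delta u,\Delta v)$ its displacement from the entry edge to the exit edge, so $\Delta u+\Delta v=\tau_p$. A wire of label $a$ is \emph{straight} if $|\Delta u-\tau_p\theta^\circ_a|\le\mu$. With $\vec e_a=(\theta_a^\circ,1-\theta_a^\circ)$ this says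
\begin{equation}\label{eq:straight}
\big|(\Delta u,\Delta v)-\tau_p\vec e_a\big|_\infty\le\mu .
\end{equation}

\begin{lemma}\label{lem:straight}
At most $\eta m$ of the wires through a good block are not straight.
\end{lemma}

\begin{proof}
Let $p$ have label $a$, entry time $t_1$ and exit time $t_2=t_1+\tau_p$, and let $\Sigma=\sum_{t_1\le t<t_2}\theta_{l_1+K}(p,t)$. A level-$(l_1+K)$ interval contained in $[t_1,t_2)$ contributes the same amount to $\Delta u$ and to $\Sigma$. At most two intervals meet $[t_1,t_2)$ partially, and each contributes an amount in $[0,r]$ to both quantities. So $|\Delta u-\Sigma|\le2r=2m/\Lambda\le\mu/4$. By (G2), $\theta_{l_1}(p,t)$ is a constant $\theta$ on $[t_1,t_2)$, and $|\tau_p\theta-\tau_p\theta^\circ_a|\le2m/(4z)=\mu/2$. If $p$ is not straight, then $\sum_{t_1\le t<t_2}|\theta_{l_1+K}-\theta_{l_1}|\ge|\Sigma-\tau_p\theta|>\mu/4$. The edges $(p,t)$, $t_1\le t<t_2$, are inputs of cells of the block, so by (G3) there are at most $\eta_1m^2/(\mu/4)=4z\eta_1m=\eta m$ such wires.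
\end{proof}

Number the rows and columns of $b$ locally by $1,\dots,m$. For $1\le h\le z$ let $\mathsf L_h$ and $\mathsf R_h$ be the sets of edges of the left and right sides in the rows $((h-1)\mu,h\mu]$, and let $\mathsf B_h$ and $\mathsf T_h$ be the sets of edges of the bottom and top sides in the columns $((h-1)\mu,h\mu]$. Let $\mathcal S_a$ be the set of straight wires of label $a$, and $n_a(\cdot)$ the number of them passing through a given set of edges. Condition (G4) concerns areas; conservation of wires turns it into a statement about the sides.

\begin{lemma}\label{lem:windows}
For a good block $b$ and all $a,h$, the numbers $n_a(\mathsf L_h)$ and $n_a(\mathsf R_h)$ are within $2\eta m$ of $\mu\bar V_a(b)$, and $n_a(\mathsf B_h)$ and $n_a(\mathsf T_h)$ are within $2\eta m$ of $\mu\bar W_a(b)$.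
\end{lemma}

\begin{proof}
Keeping a single term of (G4), we see that for every sub-block $b'\subset b$ both $|\bar V_a(b')-\bar V_a(b)|$ and $|\bar W_a(b')-\bar W_a(b)|$ are at most $\sqrt{\eta_2}\,m/r=\sqrt{\eta_2}\,\Lambda=\eta/4$.

For $0\le\sigma\le m$ let $N^\sigma$ be the number of edges of label $a$, in the rows $((h-1)\mu,h\mu]$, on the vertical line after the first $\sigma$ columns of $b$. For $\sigma<\sigma'$ consider the rectangle formed by these rows and the columns $\sigma+1,\dots,\sigma'$. As many wires of label $a$ enter it as leave it, and it has $\sigma'-\sigma$ bottom edges and $\sigma'-\sigma$ top edges; so $|N^{\sigma'}-N^\sigma|\le\sigma'-\sigma$. The sum of $N^\sigma$ over $0\le\sigma<r$ counts left edges in the first $r$ columns, so it equals $\sum V_a(b')$ over the $\mu/r$ sub-blocks in these rows and columns. Hence the mean of $N^\sigma$ over $0\le\sigma<r$ is within $\mu\eta/4$ of $\mu\bar V_a(b)$. The last $r$ columns give the same for the mean over $m-r\le\sigma<m$. So $N^0$ and $N^m$ are within $r+\mu\eta/4\le\eta m/4+\eta m/4$ of $\mu\bar V_a(b)$.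

For the other two sides let $M^\sigma$ be the number of edges of label $a$, in the columns $((h-1)\mu,h\mu]$, on the horizontal line above the lowest $\sigma$ rows of $b$. The rectangle between two such lines has $\sigma'-\sigma$ left edges and $\sigma'-\sigma$ right edges, so $|M^{\sigma'}-M^\sigma|\le\sigma'-\sigma$. The sums over $0\le\sigma<r$ and over $m-r\le\sigma<m$ count bottom edges in the lowest and in the highest $r$ rows, and equal $\sum W_a(b')$ over $\mu/r$ sub-blocks. So $M^0$ and $M^m$ are within $\eta m/2$ of $\mu\bar W_a(b)$.

The four numbers in the statement are obtained from $N^0,N^m,M^0,M^m$ by discarding wires that are not straight, at most $\eta m$ by Lemma~\ref{lem:straight}.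
\end{proof}

\subsection*{The entropy lies inside the good blocks}
Fix $\ell$ with $T_{n,\ell}>0$. The routing of a block's boundary costs only about $m\log m$ to record, against an area $m^2$. So we may fix all these routings.

For each reduced $D\subset\Delta_n$ with $|D|=\ell$ fix a choice of $l_1,l_2$ as above and record the following \emph{data}: the pair $(l_1,l_2)$; the set of good blocks; for each good block $b$, the bijection $\pi_b$ from the $2m$ edges of its left and bottom sides to the $2m$ edges of its top and right sides given by the wires of $D$, and the number $c_b=|D\cap b|$; and the part of $D$ outside the good blocks. Let $\mathcal R_b$ be the set of all subsets $F\subset b$ with $|F|=c_b$ whose wires realize $\pi_b$. We do not ask that $F$ be reduced.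

\begin{lemma}\label{lem:entropy}
There is $n_0=n_0(s)$ such that for $n\ge n_0$ some reduced $D_0\subset\Delta_n$ with $|D_0|=\ell$ satisfies
\[
\prod_{b\ \mathrm{good}}|\mathcal R_b|\ \ge\ T_{n,\ell}\,e^{-2n^2/s}.
\]
\end{lemma}

\begin{proof}
Since $Q\le Z$ and $m\le n$, the data other than the last item take at most $J^2\big(2\,(2n)!\,(n^2+1)\big)^{Z^2}=e^{O_s(n\log n)}$ values. Given these, the last item is a subset of the union of the bad blocks, which has at most $m^2Q^2/s=n^2/s$ cells by Lemma~\ref{lem:fewbad}. So for $n\ge n_0(s)$ there are at most $e^{2n^2/s}$ possible data, and some data are shared by at least $T_{n,\ell}e^{-2n^2/s}$ configurations $D$. Let $D_0$ be one of them. A configuration with these data is determined by the sets $D\cap b\in\mathcal R_b$, so their number is at most $\prod_b|\mathcal R_b|$.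
\end{proof}

We fix this $D_0$. From now on scales, labels, good blocks and straight wires refer to $D_0$, and $w=w_{D_0}$.

\section{The enlarged configuration}\label{sec:build}

\subsection*{Tiles, lanes and superblocks}
Put
\[
m'=m+m/s,\qquad S=km,\qquad \Omega=km'/s .
\]
Cut the rows of the grid into \emph{strips}: strip $\alpha\in\mathbb Z$ consists of the rows $i'$ with $(\alpha-1)m'<i'\le\alpha m'$. Its first $m$ rows are \emph{core rows} and its last $m/s$ rows are \emph{row lanes}. Cut the columns in the same way into strips $\beta$, with $m$ core columns followed by $m/s$ column lanes. The \emph{tile} $[\alpha,\beta]$ is the intersection of two strips, and its \emph{core} is the $m\times m$ square of its cells in core rows and core columns. The \emph{superblock} $\langle A,B\rangle$ is the union of the $k^2$ tiles with $\lceil\alpha/k\rceil=A$ and $\lceil\beta/k\rceil=B$ (Figure~\ref{fig:super}). It is \emph{active} if $A,B\ge1$ and $A+B\le Q+1$; it then corresponds to the block $(A,B)$ of $D_0$ and is good or bad with it. An edge on a side of a tile is a \emph{core edge} or a \emph{lane edge} according to its row (on a vertical side) or column (on a horizontal side). The core rows of a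 superblock have \emph{core numbers} $1,\dots,S$ from the top, and the core columns $1,\dots,S$ from the left.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,1.4,2.8} \foreach \y in {0,1.4,2.8} {
 \fill[gray!30] (\x,\y+0.4) rectangle +(1,1);
 \draw[gray] (\x,\y) rectangle +(1.4,1.4);}
\draw[very thick] (0,0) rectangle (4.2,4.2);
\draw[thick,->] (-0.5,0.2) -- (2.6,0.2) -- (2.6,3.0) -- (4.7,3.0);
\end{tikzpicture}
\caption{A superblock of $3\times3$ tiles. The shaded $m\times m$ cores carry the independent fillings; the white rows and columns are lanes, filled with crosses. The arrow is a wire carried from a low point of the left side to a high point of the right side along two row lanes and one column lane, by means of two elbows.}\label{fig:super}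
\end{figure}

\subsection*{The clock and the windows}
We use two kinds of windows.
\begin{itemize}
\item \emph{Small windows}, of size $\mu$. On each side of a tile that lies in the interior of a good superblock, the $m$ core edges are cut into $z$ windows of $\mu$ consecutive edges.
\item \emph{Groups}, of size $\Omega$. Each side of an active superblock is cut into $s$ windows of $k/s$ consecutive strips, lanes included. The $\gamma$-th group contains the core numbers in $((\gamma-1)S/s,\gamma S/s]$ and $\frac ks\cdot\frac ms=km/s^2$ lane edges.
\end{itemize}
These windows are pairwise disjoint. We work with groups rather than whole sides because an adapter costs up to half the square of its size: $s$ groups cost about $S^2/(2s)$ crosses, while one adapter for a whole side could cost $S^2/2$, as much as the content of the superblock.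

Let $g=4\mu$ and $G=4\Omega$. For the grid cell $y=(i',j')\in[\alpha,\beta]$ put
\[
\mathcal T(y)=j'-i'+\varphi(\alpha,\beta),\qquad \varphi(\alpha,\beta)=g(\beta-\alpha)+G\big(\lceil\beta/k\rceil-\lceil\alpha/k\rceil\big).
\]
Since $\varphi$ is even and does not decrease when one moves right or up, $\mathcal T$ is a clock. It pauses for $g$ steps at each side of a tile and for $G$ more steps at each side of a superblock.

\begin{lemma}\label{lem:room}
All small windows and all groups have room.
\end{lemma}

\begin{proof}
Take a window on the vertical line between the column strips $\beta$ and $\beta+1$, in the rows $i_1,\dots,i_1+\omega-1$, which lie in strips between $\alpha_1$ and $\alpha_2\ge\alpha_1$ with $\lceil\alpha_1/k\rceil=\lceil\alpha_2/k\rceil$. For its edge $e$ in row $i'$ we have $e^-=(i',\beta m')$ and $e^+=(i',\beta m'+1)$, so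
\[
\mathcal T(e^-)\le\beta m'-i_1+\varphi(\alpha_1,\beta),\qquad \mathcal T(e^+)\ge\beta m'+2-i_1-\omega+\varphi(\alpha_2,\beta+1).
\]
The integers strictly between the two bounds are idle for all edges of the window, and their number is $1-\omega+g(1-(\alpha_2-\alpha_1))+G\iota$, where $\iota=1$ if $k\mid\beta$ and $\iota=0$ otherwise.

Take a window on the horizontal line between the row strips $\alpha$ (above) and $\alpha+1$ (below), in the columns $j_1,\dots,j_1+\omega-1$, which lie in strips between $\beta_1$ and $\beta_2\ge\beta_1$ with $\lceil\beta_1/k\rceil=\lceil\beta_2/k\rceil$. Now $e^-=(\alpha m'+1,j')$ and $e^+=(\alpha m',j')$, so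
\[
\mathcal T(e^-)\le j_1+\omega-2-\alpha m'+\varphi(\alpha+1,\beta_2),\qquad \mathcal T(e^+)\ge j_1-\alpha m'+\varphi(\alpha,\beta_1),
\]
and the number of integers strictly between is $1-\omega+g(1-(\beta_2-\beta_1))+G\iota$, with $\iota=1$ if and only if $k\mid\alpha$.

A small window lies in one strip, so the number is at least $1-\mu+g\ge2\mu$. A group has $\iota=1$ and spans $k/s$ strips, so the number is at least $1-\Omega-gk/s+G\ge2\Omega$, because $G=4\Omega$ and $gk/s=4km/(zs)\le\Omega$.
\end{proof}

\subsection*{The grid configuration}
All crosses of $C_0$ lie in active superblocks.
\begin{itemize}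
\item \emph{Lanes.} Every cell of an active superblock that lies in a row lane or a column lane is a cross, except for some cells of good superblocks that lie in both a row lane and a column lane. These \emph{lane elbows} are chosen in Lemma~\ref{lem:route}.
\item \emph{Bad superblocks are cabled.} The cell with core numbers $(\nu,\nu')$ is a cross if and only if the cell with local coordinates $(\lceil\nu/k\rceil,\lceil\nu'/k\rceil)$ of the corresponding block belongs to $D_0$.
\item \emph{Good superblocks are tiled.} If the corresponding block is $b$, the core of each of the $k^2$ tiles $[\alpha,\beta]$ carries a copy of a filling $F_{\alpha\beta}\in\mathcal R_b$, chosen independently and arbitrarily.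
\end{itemize}
A wire in a core row passes column lanes straight, and a wire in a core column passes row lanes straight. Hence each tile of a good superblock routes its core edges by $\pi_b$, whatever the filling.

\subsection*{Standard edges}
If $e$ is the $a$-th edge of a side of an active block, counted from the top or from the left, and $1\le c\le k$, the \emph{standard edge} $e^c$ is the core edge with core number $(a-1)k+c$ on the corresponding side of the superblock. This is where the $c$-th strand of the cable through $e$ would be if all blocks were cabled. A side common to two active blocks gets the same standard edges from both.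

\begin{lemma}[Routing]\label{lem:route}
For each active superblock one can choose, depending only on $D_0$, permutations $\psi^{\rm in}$ of the edges of its left and bottom sides and $\psi^{\rm out}$ of the edges of its top and right sides, each mapping every group to itself, and, if the superblock is good, permutations of its small windows and a set of lane elbows, such that the following holds for every choice of the fillings. If a wire of $D_0$ enters the block at $e$ and leaves it at $\tilde e$, then for $1\le c\le k$ the wire departing from $\psi^{\rm in}(e^c)$ arrives at an edge $e'$ on the side of $\tilde e^{\,c}$ with $\psi^{\rm out}(e')=\tilde e^{\,c}$.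
\end{lemma}

For a bad superblock take $\psi^{\rm in}$ and $\psi^{\rm out}$ to be the identity. All lane cells are crosses and there are no windows in the interior, so for wires on core edges the lanes can be deleted. What remains is the cabling of the block, and the claim follows from Lemma~\ref{lem:cable}, applied along the cells visited by the wire of $D_0$. Good superblocks are treated in Section~\ref{sec:route}.

For inactive superblocks let $\psi^{\rm in}$ and $\psi^{\rm out}$ be the identity. A group lies between a \emph{previous} superblock (left of or below it) and a \emph{next} one (right of or above it); we assign to it the permutation $\psi^{\rm in}_{\rm next}\circ\psi^{\rm out}_{\rm prev}$. Let $C$ be the plane configuration given by Lemma~\ref{lem:retime} for $C_0$, the clock $\mathcal T$, and these windows and permutations. The adapters are chosen once, independently of the fillings.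

\begin{lemma}\label{lem:inversions}
$\ell(w_C)\ge k^2\ell$.
\end{lemma}

\begin{proof}
Let $1\le p\le n$ and let $e_0,e_1,\dots,e_\kappa$ be the edges at which wire $p$ of $D_0$ passes through sides of blocks, from the left edge $e_0$ of $(p,1)$ to the top edge $e_\kappa$ of $(1,w(p))$. All blocks visited in between are active. Let the \emph{strand} $(p,c)$ be the wire of $C$ arriving at $e_0^c$. We claim that for each $i$ the strand arrives at an edge $e'$ on the side of $e_i^c$ with $\psi^{\rm out}_{\rm prev}(e')=e_i^c$. For $i=0$ the previous superblock is inactive and $e'=e_0^c$. If the claim holds for some $i<\kappa$, the strand departs from $\psi^{\rm in}_{\rm next}(e_i^c)$ by Lemma~\ref{lem:retime}(iii), and Lemma~\ref{lem:route} gives the claim for $i+1$. For $i=\kappa$ the next superblock is inactive, so the strand departs from $e_\kappa^c$.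

The edge $e_0^c$ is the left edge of a grid cell $(i',1)$. By \eqref{eq:quadrant}, the earlier grid cells touching its position have column $j'\le0$, so they are elbows, and each earlier edge of that position lies between two such cells, so it is in no window. By Lemma~\ref{lem:retime}(iv) the strand has initial position $i'$. In the same way $e_\kappa^c$ is the top edge of a grid cell $(1,j')$, the later cells touching its position have row $i'\le 0$, and the final position is $j'$. The row $i'$ increases with $(p,c)$ in lexicographic order, and the column $j'$ increases with $(w(p),c)$ in lexicographic order. So every inversion $p<p'$, $w(p)>w(p')$, gives $k^2$ inversions of $w_C$, and $\ell(w)=\ell$ because $D_0$ is reduced.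
\end{proof}

The last line is the only property of $D_0$ that depends on its being reduced: the regularity results of Section~\ref{sec:regular} hold for any subset of $\Delta_n$. Without reducedness, $C$ would have about $k^2(|D_0|-\ell(w))$ more crosses than the inversions found here, and pruning could destroy the entropy.

\section{Routing through a good superblock}\label{sec:route}

We prove Lemma~\ref{lem:route} for a good superblock with block $b$. Write $\bar V_a,\bar W_a$ for $\bar V_a(b),\bar W_a(b)$. A pair $(p,c)$, with $p$ one of the $2m$ wires through $b$ and $1\le c\le k$, is called a \emph{strand}; if $p$ enters $b$ at $e$ and leaves at $\tilde e$, the strand has the standard entry $e^c$ and the standard exit $\tilde e^{\,c}$. We must carry each strand from the group of its standard entry to the group of its standard exit.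

\subsection*{Balancing}
As in Example~\ref{ex:two}, the adapter on a small window should send the exits of label $a$ to the entries of label $a$. An adapter is a bijection, so these two sets must have exactly the same size, while Lemma~\ref{lem:windows} gives this only approximately. We discard a few wires.

\begin{lemma}\label{lem:balance}
For each $a$ there is $\mathcal S'_a\subset\mathcal S_a$ such that, with $n'_a(\cdot)$ counting wires of $\mathcal S_a'$, for all $h$
\[
n'_a(\mathsf L_h)=n'_a(\mathsf R_h)\ge\mu\bar V_a-10z^2\eta m,\qquad n'_a(\mathsf B_h)=n'_a(\mathsf T_h)\ge\mu\bar W_a-10z^2\eta m .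
\]
\end{lemma}

\begin{proof}
Form a directed multigraph on the $2z$ nodes $\mathsf V_1,\dots,\mathsf V_z,\mathsf H_1,\dots,\mathsf H_z$ with one arc for each $p\in\mathcal S_a$. It starts at $\mathsf V_h$ or $\mathsf H_h$ if $p$ enters in $\mathsf L_h$ or $\mathsf B_h$, and ends at $\mathsf V_{h}$ or $\mathsf H_{h}$ if $p$ leaves in $\mathsf R_{h}$ or $\mathsf T_{h}$. By Lemma~\ref{lem:windows}, the imbalance $|\mathrm{in}-\mathrm{out}|$ is at most $4\eta m$ at each node. Remove directed cycles (loops included) as long as there are any, and let $\mathcal S'_a$ be the set of removed arcs. It is balanced at each node, which gives the equalities, and the remaining acyclic graph has the same imbalances. From it remove maximal directed paths one by one until no arc is left. Such a path visits each node at most once, starts at a node with in-degree $0$ and ends at a different node with out-degree $0$, so its removal lowers the total imbalance by exactly $2$. Hence there are at most $\frac12\cdot2z\cdot4\eta m=4z\eta m$ paths, each with fewer than $2z$ arcs, and $|\mathcal S_a\setminus\mathcal S'_a|\le8z^2\eta m$. The inequalities follow from Lemma~\ref{lem:windows}, since $2\eta m+8z^2\eta m\le10z^2\eta m$.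
\end{proof}

\subsection*{Tracks}
Identify the core edges on the sides of each tile with the edges on the sides of $b$. A small window on a vertical line is a copy of $\mathsf R_h$ for the tile on its left and of $\mathsf L_h$ for the tile on its right. Give it a permutation that maps, for each $a$, the rows where wires of $\mathcal S'_a$ leave in $\mathsf R_h$ onto the rows where wires of $\mathcal S'_a$ enter in $\mathsf L_h$. On a horizontal small window, map for each $a$ the columns where wires of $\mathcal S'_a$ leave in $\mathsf T_h$ onto the columns where wires of $\mathcal S'_a$ enter in $\mathsf B_h$. By Lemma~\ref{lem:balance} these are bijections between sets of equal size, which are disjoint for different $a$, so they extend to permutations.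

A \emph{track start of class $a$} is a core edge on the left or bottom side of the superblock that is a copy of the entry edge of a wire of $\mathcal S'_a$. A wire departing from it crosses its tile like a wire of $\mathcal S'_a$, is moved by an adapter to another entry of $\mathcal S'_a$, and so on, until it arrives at a core edge on the top or right side of the superblock, the \emph{track end}. It moves one tile up or right each time, so it visits at most $2k-1$ tiles. Distinct track starts give distinct wires, hence distinct track ends, and the track end does not depend on the fillings.

To locate the track end, delete the lanes and use midpoint coordinates in $[0,S]^2$: the core edge with core number $\nu$ on the vertical line after $\beta_0$ column strips is the point $(\beta_0m,S-\nu+\frac12)$, and the core edge with core number $\nu$ on the horizontal line below $\alpha_0$ row strips is the point $(\nu-\frac12,S-\alpha_0m)$. A point $Y=(Y_u,Y_v)$ represents an edge of the right side if and only if $Y_u=S$, and of the top side if and only if $Y_v=S$. Crossing a tile like $p$ moves the point by the displacement $(\Delta u,\Delta v)$ of $p$ in $b$, and a small adapter moves it by less than $\mu$.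 By \eqref{eq:straight}, a track of class $a$ from $X^*$ to $Y^*$ satisfies, for some $\tau^*\ge0$,
\begin{equation}\label{eq:track}
Y^*-X^*=\tau^*\vec e_a+\delta^*,\qquad|\delta^*|_\infty\le2k(\mu+\mu)=4S/z=:\rho .
\end{equation}
Let $(p,c)$ be a strand with $p\in\mathcal S_a$, and let $X,Y$ be the points of its standard entry and exit. In the same coordinates for the $m\times m$ block, the $a'$-th edge of a side has coordinate $a'-\frac12$ (or $m-a'+\frac12$) along the side, and its standard edges have coordinates $(a'-1)k+c-\frac12$ (or $S$ minus this number). So $X$ and $Y$ are within $k/2$ of $k$ times the entry and exit points of $p$, and since $\mu\ge1$,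
\begin{equation}\label{eq:strand}
Y-X=k\tau_p\vec e_a+\delta,\qquad|\delta|_\infty\le k\mu+k\le\rho .
\end{equation}

\subsection*{Nearby entries give nearby exits}
Two nearly parallel segments that enter the square at nearby points leave it at nearby points, unless they graze a side. For a nearly horizontal direction and an entry just below the top left corner, one segment may leave at once through the top while the other runs across to the right side; the same happens for nearly vertical directions at the bottom right corner. We exclude these cases. For $p\in\mathcal S_a$ consider:
\begin{itemize}
\item[(X1)] $\theta_a^\circ>1-\xi$ and $p$ enters $b$ on the left side in a row $\le5\xi m$;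
\item[(X2)] $\theta_a^\circ<\xi$ and $p$ enters $b$ on the bottom side in a column $>m-5\xi m$.
\end{itemize}

\begin{lemma}\label{lem:exit}
Let $(p,c)$ be a strand with $p\in\mathcal S_a$ satisfying neither (X1) nor (X2), and consider a track of class $a$. If $|X-X^*|_\infty\le\rho$, then
\[
|Y-Y^*|_\infty\le\rho':=\frac{4\rho}\xi=\frac S{128s^3}.
\]
\end{lemma}

\begin{proof}
Write $\theta=\theta_a^\circ$ and $\sigma=k\tau_p-\tau^*$. By \eqref{eq:track} and \eqref{eq:strand}, $Y-Y^*=\sigma\vec e_a+\delta'$ with $|\delta'|_\infty\le3\rho$, so $|Y-Y^*|_\infty\le|\sigma|+3\rho$. It remains to bound $|\sigma|$. We use $2\rho+k<3\xi S$, which holds because $8/z+1/m\le9/z<3/(64s^2)$.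

\emph{Case $\xi\le\theta\le1-\xi$.} If $\sigma\ge0$, both coordinates of $Y-Y^*$ are at least $\sigma\xi-3\rho$. One coordinate of $Y^*$ equals $S$, and the same coordinate of $Y$ is at most $S$; so $\sigma\xi\le3\rho$. If $\sigma<0$, exchange the roles of $Y$ and $Y^*$ to get $|\sigma|\xi\le3\rho$. Hence $|Y-Y^*|_\infty\le3\rho/\xi+3\rho\le4\rho/\xi$.

\emph{Case $\theta>1-\xi$.} If $p$ enters on the left in row $a'>5\xi m$, then $X_v\le S-(a'-1)k\le S-5\xi S+k$; if it enters from the bottom, $X_v=0$. Also $X^*_v\le X_v+\rho$. From $S\ge Y_u\ge k\tau_p\theta-\rho$ we get $k\tau_p\le(S+\rho)/(1-\xi)\le2S$, and from $Y_u^*\le S$ we get $\tau^*\le2S$ in the same way. Therefore $Y_v$ and $Y_v^*$ are at most $S-5\xi S+k+2\xi S+2\rho<S$. So both exits are on the right side, $Y_u=Y^*_u=S$, and $|\sigma|\theta\le3\rho$. Thus $|\sigma|\le6\rho$ and $|Y-Y^*|_\infty\le9\rho\le4\rho/\xi$.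

\emph{Case $\theta<\xi$.} If $p$ enters from the bottom in column $a'\le m-5\xi m$, then $X_u\le a'k\le S-5\xi S$; if it enters on the left, $X_u=0$. Also $X_u^*\le X_u+\rho$. From $Y_v,Y^*_v\le S$ we get $k\tau_p,\tau^*\le(S+\rho)/(1-\xi)\le2S$. Therefore $Y_u$ and $Y^*_u$ are at most $S-5\xi S+2\xi S+2\rho<S$. So both exits are on the top side, $|\sigma|(1-\theta)\le3\rho$, $|\sigma|\le6\rho$, and $|Y-Y^*|_\infty\le9\rho$.
\end{proof}

\subsection*{Assigning strands to tracks}
In the coordinate along a side, the boundaries of the groups are the points $\gamma S/s$, $0\le\gamma\le s$, corners included. A nearby exit lies in the right group only if the standard exit is not too close to such a point. So we add a third condition: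
\begin{itemize}
\item[(X3)] some standard exit of a strand of $p$ is within $\rho'$, along its side, of a point $\gamma S/s$.
\end{itemize}
A wire $p$ through $b$ is \emph{excluded} if it is not straight or satisfies one of (X1)--(X3).

Fix $a$ and $h$, and consider the strands $(p,c)$ with $p\in\mathcal S_a$ not excluded and entering in $\mathsf L_h$. By Lemma~\ref{lem:windows} there are at most $k(\mu\bar V_a+2\eta m)$ of them, and their standard entries have core numbers in $((h-1)k\mu,hk\mu]$. These are the core numbers of $k/z$ consecutive full strips, because $k\mu=\frac kz\,m$. Each strip contains a whole copy of the left side of $b$, so by Lemma~\ref{lem:balance} these strips contain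
\[
\frac kz\sum_{h'=1}^zn'_a(\mathsf L_{h'})\ \ge\ k\big(\mu\bar V_a-10z^2\eta m\big)
\]
track starts of class $a$. This is the point where even spreading is used: the strands see the density of label $a$ in one window $\mathsf L_h$, the track starts see its mean over all windows, and the two agree. So all but at most $12z^2\eta mk$ of these strands can be \emph{assigned} injectively to track starts of class $a$ in the same range of core numbers. On the bottom side, the strands with $p$ entering in $\mathsf B_h$ number at most $k(\mu\bar W_a+2\eta m)$, the corresponding $k/z$ column strips contain at least $k(\mu\bar W_a-10z^2\eta m)$ track starts of class $a$, and we assign in the same way. Strands that are not assigned are \emph{exceptional}.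

\begin{lemma}\label{lem:assigned}
For an assigned strand, the track start lies in the group of the standard entry, and the track end lies in the group of the standard exit. There are at most $km/(3s^2)$ exceptional strands.
\end{lemma}

\begin{proof}
Since $s\mid z$, the range $((h-1)k\mu,hk\mu]$ lies in one group, which gives the first claim; also $|X-X^*|_\infty\le k\mu=S/z\le\rho$. By Lemma~\ref{lem:exit}, $|Y-Y^*|_\infty\le\rho'$. If $Y$ is on the right side, then $Y_v<S-\rho'$ as (X3) fails, so $Y_v^*<S$ and $Y^*$ is on the right side. If $Y$ is on the top side, then $Y_u<S-\rho'$, so $Y^*_u<S$ and $Y^*$ is on the top side. No point $\gamma S/s$ lies between $Y$ and $Y^*$, again because (X3) fails. So they are in the same group.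

At most $\eta m$ wires are not straight. At most $5\xi m$ satisfy (X1) and at most $5\xi m+1$ satisfy (X2). The standard exits of the different wires leaving on one side lie in disjoint consecutive intervals of length $k$, and an interval of length $2\rho'$ meets at most $2\rho'/k+2=m/(64s^3)+2$ of them; there are two exit sides and $s+1$ points on each. Finally, there are $2z$ labels and $2z$ entry windows. Each wire has $k$ strands, so the number of exceptional strands divided by $km$ is at most
\[
\eta+\frac{10}{64s^2}+\frac{2(s+1)}{64s^3}+48z^4\eta+\frac{4s+5}m .
\]
For $s\ge100$ the second and third terms add up to less than $0.19/s^2$. Since $\eta\le z^{-2}$, $z^4\eta=z^{-2}$ and $m\ge\Lambda\ge z^2$, the other three add up to at most $6s/z^2<0.1/s^2$.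
\end{proof}

The sizes of the parameters are explained by this count: a group has only $km/s^2$ lanes, which forces $\xi$ of order $s^{-2}$ and $\rho'/S$ of order $s^{-3}$, hence $z$ of order $s^5$.

\subsection*{Lanes for the exceptional strands}
A row lane belongs to the group of the same index on the left and right sides, and a column lane to the group of the same index on the bottom and top sides. We treat the exceptional strands one at a time and give each its own lanes, at most two row lanes and two column lanes. By Lemma~\ref{lem:assigned} at most $2km/(3s^2)$ lanes of each kind are used in all, so every group always has a free lane. Let $\gamma$ and $\gamma'$ be the indices of the groups of the standard entry and exit, and write $(\mathsf r,\mathsf c)$ for the cell in the row lane $\mathsf r$ and the column lane $\mathsf c$.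
\begin{itemize}
\item \emph{Left to top.} Take $\mathsf r$ in group $\gamma$ and $\mathsf c$ in group $\gamma'$, with an elbow at $(\mathsf r,\mathsf c)$.
\item \emph{Bottom to right.} Take $\mathsf c$ in group $\gamma$ and $\mathsf r$ in group $\gamma'$, with an elbow at $(\mathsf r,\mathsf c)$.
\item \emph{Left to right.} The wire of $D_0$ never moves down, so $\gamma'\le\gamma$. If $\gamma'=\gamma$, take one row lane in this group and no elbow. If $\gamma'<\gamma$, take $\mathsf r$ in group $\gamma$, $\mathsf r'$ in group $\gamma'$, which is above $\mathsf r$, and any free $\mathsf c$, with elbows at $(\mathsf r,\mathsf c)$ and $(\mathsf r',\mathsf c)$, as in Figure~\ref{fig:super}.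
\item \emph{Bottom to top.} The wire of $D_0$ never moves left, so $\gamma'\ge\gamma$. If $\gamma'=\gamma$, take one column lane in this group and no elbow. If $\gamma'>\gamma$, take $\mathsf c$ in group $\gamma$, $\mathsf c'$ in group $\gamma'$, which is to the right of $\mathsf c$, and any free $\mathsf r$, with elbows at $(\mathsf r,\mathsf c)$ and $(\mathsf r,\mathsf c')$.
\end{itemize}
These are all the lane elbows. On the lanes of a strand the only elbows are its own, and small windows contain no lane edges. An elbow turns a wire coming from the left upward and a wire coming from below to the right. So the wire departing from the lane edge of the first lane on the entry side runs straight to each of its elbows in turn and arrives at the lane edge of the last lane on the exit side.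

\begin{proof}[End of the proof of Lemma~\ref{lem:route}]
Let $\psi^{\rm in}$ send the standard entry of each assigned strand to its track start and that of each exceptional strand to the edge of its first lane. The images are distinct: track starts are distinct core edges, and first lanes give distinct lane edges. Let $\psi^{\rm out}$ send the track end of each assigned strand, and the edge of the last lane of each exceptional strand, to the standard exit of the strand; these edges are distinct for the same reasons, and so are the standard exits. By Lemma~\ref{lem:assigned} and the choice of lanes, both maps are injective partial maps within each group; extend them to permutations of the groups. All choices depend only on $D_0$.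
\end{proof}

\section{Counting}\label{sec:count}

\begin{lemma}\label{lem:crosses}
$|C|\le k^2\ell+12k^2n^2/s$.
\end{lemma}

\begin{proof}
The cores of an active superblock contain exactly $k^2|D_0\cap b|$ crosses, by cabling if $b$ is bad and because $|F_{\alpha\beta}|=c_b$ if $b$ is good. As $D_0$ lies in the active blocks, the total is $k^2\ell$. In each active superblock, the lanes have $k^2(m'^2-m^2)\le3k^2m^2/s$ cells; the small adapters, on at most $2k^2$ tile sides with $z$ windows each, have at most $2k^2z\mu^2/2=k^2m^2/z$ crosses; and the adapters of the $4s$ groups on its sides have at most $4s\,\Omega^2/2=2k^2m'^2/s\le8k^2m^2/s$ crosses. There are $Q(Q+1)/2\le Q^2$ active superblocks, and $Qm=n$.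
\end{proof}

\begin{lemma}\label{lem:size}
A translate of $C$, by a vector that does not depend on the fillings, lies in $\Delta_N$ with $N=\lfloor(1+\frac{22}s)kn\rfloor$.
\end{lemma}

\begin{proof}
The edges of the cells of active superblocks have positions in $[1,(Q+1)km']$, and a cross $(x,t)$ of $C$ touches two such positions, so $1\le x\le(Q+1)km'-1$. Let $\Theta=(gk+G)(Q+1)$, an even integer. For $0\le\alpha,\beta\le kQ+1$ we have $|\varphi(\alpha,\beta)|\le\Theta$. A placed cross comes from a grid cell with $i',j'\ge1$ and $i'+j'=x+1$ in an active superblock, so $|t|\le x+\Theta$. An adapter cross satisfies $\mathcal T(e^-)<t<\mathcal T(e^+)$ for an edge $e$ of position $x$ on a side of a tile of an active superblock. The cells $e^\pm$ lie in strips $0\le\alpha,\beta\le kQ+1$, have $i',j'\ge0$, and touch $x$, so $i'+j'\le x+1$ and $|\mathcal T(e^\pm)|\le x+1+\Theta$. In both cases $|t|\le x+1+\Theta$, and \eqref{eq:ij} gives $i,j\ge-\Theta/2$. Add $\Theta/2+1$ to both $i$ and $j$. Then $i,j\ge1$ and $i+j=x+1+\Theta+2\le(Q+1)km'+\Theta+2$. Now $gk+G\le km(\frac4z+\frac8s)\le9km/s$, so $\Theta\le18kn/s$, and $(Q+1)km'=kn(1+\frac1Q)(1+\frac1s)\le kn(1+\frac3s)$. Hence $i+j\le(1+\frac{21}s)kn+2\le N$,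 as $kn/s\ge3$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:blowup}]
Let $H(\alpha)=-\alpha\log\alpha-(1-\alpha)\log(1-\alpha)$, and recall that a set of $M$ elements has at most $e^{H(\alpha)M}$ subsets of size at most $\alpha M$ when $0<\alpha\le\frac12$. Given $\varepsilon$, choose $s\ge100$ with $22/s\le\varepsilon$ and $3/s+2H(6/s)\le\varepsilon$, and let $Z$ and $n_0$ be as in Section~\ref{sec:regular}. Let $N$ be as in Lemma~\ref{lem:size}, and replace each $C$ by its translate in $\Delta_N$.

By Lemma~\ref{lem:retime}(i), different choices of the fillings give different configurations $C$. By Lemma~\ref{lem:entropy} there are at least $\prod_b|\mathcal R_b|^{k^2}\ge T_{n,\ell}^{\,k^2}e^{-2k^2n^2/s}$ of them. By Lemmas~\ref{lem:inversions} and~\ref{lem:crosses}, each satisfies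
\[
k^2\ell\le\ell(w_C)\le|C|\le k^2\ell+12k^2n^2/s .
\]
For each $C$ choose a reduced $C'\subset C$ by Lemma~\ref{lem:prune}. Then $C'\subset\Delta_N$, $|C'|=\ell(w_C)$ and $|C\setminus C'|\le12k^2n^2/s$. Since $N\le2kn$, the staircase $\Delta_N$ has at most $M=2k^2n^2$ cells, and $C$ is recovered from $C'$ by adding a subset of $\Delta_N$ of size at most $(6/s)M$. So each $C'$ comes from at most $e^{2H(6/s)k^2n^2}$ configurations $C$. The size $|C'|$ takes at most $12y+1\le e^y$ values, where $y=k^2n^2/s\ge4$. Hence some $\ell'$ with $|\ell'-k^2\ell|\le12k^2n^2/s\le\varepsilon k^2n^2$ satisfies
\[
T_{N,\ell'}\ \ge\ T_{n,\ell}^{\,k^2}\exp\big(-k^2n^2\,[\,3/s+2H(6/s)\,]\big)\ \ge\ e^{-\varepsilon k^2n^2}\,T_{n,\ell}^{\,k^2}.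
\]
By \eqref{eq:basic} we may enlarge $N$ to $\lfloor(1+\varepsilon)kn\rfloor$.
\end{proof}

With Section~\ref{sec:limits}, this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:refined}.

\begin{thebibliography}{9}

\bibitem{ipam}
\emph{Asymptotics of principal evaluations of Schubert polynomials},
\texttt{http://helper.ipam.ucla.edu/publications/aac2020/aac2020\_16330.pdf}

\end{thebibliography}
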